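\title{Fast Johnson--Lindenstrauss transforms\\ for target dimension $d/\log^{12}d$}

\begin{abstract}
We construct random $k\times d$ matrices $A$ that preserve the Euclidean norm of every fixed unit vector up to an error $\epsilon$, except with probability $c_1e^{-c_2k\epsilon^2}$, and that can be applied to a vector in $O(d\log d)$ arithmetic operations, for all $k\le c\,d/\log^{12}d$ with absolute constants. This proves the conjecture that time $O(d\log d)$ is possible for $k\le d^{1-\delta}$. In the same range the time can be lowered to $O(d\log 2k)$. The construction alternates random rotations of blocks of logarithmic size with a fixed fast orthogonal matrix that spreads out every sparse vector.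
\end{abstract}

\section{The problem and the results}

Throughout, $\|\cdot\|$ is the Euclidean norm of a vector and the operator norm of a matrix, $\log$ is the natural logarithm, and $[n]=\{1,\dots,n\}$.

Consider a randomized algorithm that, given integers $d,k$ in some admissible range, samples a real $k\times d$ matrix $A=A_{d,k}$. The family of these distributions has the \emph{Johnson--Lindenstrauss property} (JLP), in the Euclidean case, if there are constants $c_1,c_2>0$, independent of $d,k,x,\epsilon$, such that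
\begin{equation}\label{eq:jlp}
\Pr\big[\,\big|\|Ax\|-1\big|>\epsilon\,\big]\le c_1e^{-c_2k\epsilon^2}
\qquad\text{for all unit }x\in\mathbb R^d\text{ and all }0<\epsilon<\tfrac12 .
\end{equation}
Applied to the normalized differences of $P$ points, \eqref{eq:jlp} and a union bound show that $A$ preserves all distances up to a factor $1\pm\epsilon$ with positive probability once $c_1P^2e^{-c_2k\epsilon^2}<1$. More points or a smaller error call for a larger $k$, and a larger $k$ makes \eqref{eq:jlp} more demanding: at $\epsilon=1/4$ the failure probability must be exponentially small in $k$. For small $k\epsilon^2$, on the other hand, there is nothing to prove: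
\begin{equation}\label{eq:trivial}
\text{if }c_1\ge e^{c_2\kappa_0}\text{, then \eqref{eq:jlp} holds for every $A$ whenever }k\epsilon^2\le\kappa_0,
\end{equation}
because the right-hand side is then at least $1$.

The \emph{running time} is the number of arithmetic operations on reals, each of unit cost, needed to compute $x\mapsto Ax$ for an arbitrary input $x\in\mathbb R^d$, where $A$ has already been sampled and is stored in the implicit form produced by the algorithm. Sampling and preprocessing are not counted, exact sampling from continuous distributions is allowed, and the amount of randomness is not restricted. A dense matrix of random signs has the JLP (Example~\ref{ex:dense}) and takes time of order $kd$; the question is how far structure can reduce this.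

The following result is quoted in \cite{talk}. For every fixed $\delta>0$ and all $k\le d^{1/2-\delta}$ there is a random $k\times d$ matrix with the JLP and running time $O(d\log k)$; the construction uses $O(d)$ random bits and applies to both the Euclidean and the Manhattan case. It is conjectured in \cite{talk} that running time $O(d\log d)$ is possible for $k=d^{1-\delta}$. We take the question in this form:
\begin{quote}
\emph{For every fixed $\delta>0$, is there an algorithm that constructs, for all $1\le k\le d^{1-\delta}$, a random $k\times d$ matrix with the Euclidean JLP and running time $O(d\log d)$, all constants depending only on $\delta$?}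
\end{quote}
The answer is yes, in a larger range.

\begin{theorem}\label{thm:main}
There are absolute constants $c_*,c_1,c_2,C>0$ such that for all $d\ge1$ and $1\le k\le c_*\,d/(\log_22d)^{12}$ one can sample a random $k\times d$ matrix $A$ that satisfies \eqref{eq:jlp} and for which $x\mapsto Ax$ is computable in at most $C\,d\log_2(2d)$ operations.
\end{theorem}

\begin{corollary}\label{cor:main}
For every fixed $\delta>0$ there is an algorithm that constructs, for all $1\le k\le d^{1-\delta}$, a random $k\times d$ matrix with the JLP and running time $O(d\log d)$, with constants depending only on $\delta$.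
\end{corollary}

\begin{proof}
Choose $d_0=d_0(\delta)\ge2$ such that $d^{1-\delta}\le c_*d/(\log_22d)^{12}$ for all $d\ge d_0$. For $d\ge d_0$ use Theorem~\ref{thm:main} and $\log_2(2d)\le2\log_2d$. For $d<d_0$, including $d=1$, take $A=0$, which costs no operation. Then $k\epsilon^2\le k\le d_0$, and \eqref{eq:trivial} applies after enlarging $c_1$ to at least $e^{c_2d_0}$.
\end{proof}

The constants depend on $\delta$ only through the trivial range $d<d_0(\delta)$.

\begin{theorem}\label{thm:logk}
In Theorem~\ref{thm:main} the running time can be improved to $C\,d\log_2(2k)$ for the same range $1\le k\le c_*d/(\log_22d)^{12}$, with absolute constants that may be different.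
\end{theorem}

For $k\ge2$ this is time $O(d\log k)$. The window $c_*d/(\log_22d)^{12}<k<d$ is not treated, and the exponent $12$ is not optimized.

\section{Tools}\label{sec:tools}

\emph{Signs} are independent random variables, uniform on $\{\pm1\}$. For a set $\mathcal A$ in a normed space, the covering number $\mathcal N(\mathcal A,\|\cdot\|,\tau)$ is the least number of closed balls of radius $\tau$, with arbitrary centers, that cover $\mathcal A$. A cover by balls of radius $\tau$ yields a cover by no more balls of radius $2\tau$ with centers in $\mathcal A$: pick one point of $\mathcal A$ in each ball that meets $\mathcal A$. We use three published inequalities.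

\begin{itemize}
\item[(T)] \emph{Rademacher series} (Talagrand; \cite[Theorem 4.7]{LT}). Let $Z=\sum_ls_lw_l$ be a finite sum with signs $s_l$ and vectors $w_l$ in a normed space, let $\sigma=\sup_{\|\phi\|_*\le1}\big(\sum_l\phi(w_l)^2\big)^{1/2}>0$, the supremum being over the dual unit ball, and let $\mathsf m$ be a median of $\|Z\|$. Then $\Pr\big[|\|Z\|-\mathsf m|>t\big]\le4e^{-t^2/(16\sigma^2)}$ for $t>0$.
\item[(D)] \emph{Dudley's bound.} For signs $s_l$ and bounded $\mathcal A\subset\mathbb R^n$,
$\mathbb E\sup_{y\in\mathcal A}\sum_ls_ly_l\le C_D\int_0^\infty\sqrt{\log\mathcal N(\mathcal A,\|\cdot\|,\tau)}\,d\tau$ with $C_D$ absolute.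
\item[(BE)] \emph{Products of spheres} (Bakry--\'Emery criterion and Herbst argument; \cite{Ledoux}). The product $(S^{b-1})^n$, $b\ge3$, has Ricci curvature at least $b-2>0$, and under the uniform measure an $L$-Lipschitz function $F$ satisfies $\Pr[F\ge\mathbb EF+\lambda]\le e^{-(b-2)\lambda^2/(2L^2)}$ for $\lambda>0$. Geodesic distance is at least Euclidean distance, so it suffices that $F$ be $L$-Lipschitz for the Euclidean distance of $\mathbb R^{nb}$.
\end{itemize}
We also use three textbook facts. \emph{Volume bound:} every subset of the unit ball of $\mathbb R^m$ has a $\tau$-net inside it with at most $(1+2/\tau)^m$ points. \emph{Symmetrization:} for independent random vectors $Z_i$, signs $\varepsilon_i$ independent of them and any norm, $\mathbb E\|\sum_i(Z_i-\mathbb EZ_i)\|\le2\,\mathbb E\|\sum_i\varepsilon_iZ_i\|$. \emph{Maximal inequality:} if $\mathbb Ee^{sX_i}\le e^{s^2v/2}$ for all $s\ge0$ and $i\le r$, then $\mathbb E\max_iX_i\le\sqrt{2v\log r}$; a sum $\sum_i\varepsilon_ia_i$ satisfies the hypothesis with $v=\sum_ia_i^2$.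

For $n$ a power of two, the normalized Walsh--Hadamard matrix $H=H_n$ is defined by $H_1=(1)$ and $H_{2n}=H_2\otimes H_n=2^{-1/2}\left(\begin{smallmatrix}H_n&H_n\\H_n&-H_n\end{smallmatrix}\right)$. It is symmetric and orthogonal, so $H^2=I$, and its entries are $\pm n^{-1/2}$. The recursion computes $Hx$ with $n\log_2n$ additions and $n$ multiplications.

\section{Signed sums and the obstacle at $\sqrt d$}\label{sec:sums}

The dimension will be reduced by the cheapest map one can think of. Let $\Gamma_1,\dots,\Gamma_k$ be a partition of the coordinates of a Euclidean space into \emph{groups}, let $s_l$ be signs, one for each coordinate, and define the \emph{signed-sum matrix} $M$ by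
\[
(Mz)_a=\sum_{l\in\Gamma_a}s_lz_l,\qquad a\in[k].
\]
Its cost is linear in the length of $z$. Write $z|_\Gamma$ for the restriction of $z$ to the coordinates in $\Gamma$.

\begin{lemma}\label{lem:sums}
\begin{enumerate}
\item[(a)] For all values of the signs, $\|M\|=\max_a|\Gamma_a|^{1/2}$.
\item[(b)] If $z$ is fixed, $\sigma_0>0$ and $\max_a\|z|_{\Gamma_a}\|\le\sigma_0$, then for $t>0$
\[
\Pr\big[\,\big|\|Mz\|-\|z\|\big|>8\sigma_0+t\,\big]\le4e^{-t^2/(16\sigma_0^2)} .
\]
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The rows have disjoint supports, so $MM^T=\operatorname{diag}(|\Gamma_1|,\dots,|\Gamma_k|)$.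

(b) Let $z\ne0$. Then $Mz=\sum_ls_lz_le_{a(l)}$, where $a(l)$ is the group of $l$. This is a Rademacher series in $\mathbb R^k$ with $\sigma^2=\sup_{\|\phi\|\le1}\sum_a\phi_a^2\|z|_{\Gamma_a}\|^2=\max_a\|z|_{\Gamma_a}\|^2\in(0,\sigma_0^2]$, and $\mathbb E\|Mz\|^2=\sum_lz_l^2=\|z\|^2$. By (T), $\mathbb E(\|Mz\|-\mathsf m)^2\le\int_0^\infty4e^{-s/(16\sigma^2)}ds=64\sigma^2$. The triangle inequality in $L^2$, applied to the random variable $\|Mz\|$ and the constant $\mathsf m\ge0$, gives $|\|z\|-\mathsf m|\le8\sigma$. Now apply (T) again.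
\end{proof}

\begin{example}\label{ex:dense}
Apply $M$ to $z=k^{-1/2}(x,x,\dots,x)\in\mathbb R^{kd}$, the groups being the $k$ copies. Then $x\mapsto Mz$ is the dense matrix of signs divided by $\sqrt k$, and $\sigma_0=k^{-1/2}$ for unit $x$. If $k\epsilon^2\ge256$, then $8\sigma_0\le\epsilon/2$, and $t=\epsilon/2$ gives failure probability $4e^{-k\epsilon^2/64}$. With \eqref{eq:trivial}, the JLP holds with $c_1=e^4$ and $c_2=1/64$.
\end{example}

The same computation works for $M$ itself on every unit vector with mass $O(1/k)$ in each group. Some such condition is needed: if coordinates $1$ and $2$ lie in one group and $z=(e_1+e_2)/\sqrt2$, then $\|Mz\|^2\in\{0,2\}$. So we look for $A=MQ$, where $Q$ is a fast random orthogonal matrix of some size $N\times N$ that makes $z=Qx$ flat. Perfect flatness is not needed. Take groups of about $N/k$ coordinates, put $\kappa=k\epsilon^2$, and suppose that $z=f+g$ with $f$ flat and $\|g\|\le\eta\sqrt{\kappa/N}$. Part (b) handles $f$, and part (a) gives $\|Mg\|\lesssim\sqrt{N/k}\cdot\eta\sqrt{\kappa/N}=\eta\epsilon$.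 The task is therefore:
\begin{quote}
\emph{flatten each fixed $x$ up to a remainder of norm $\eta\sqrt{\kappa/N}$, with failure probability $e^{-c\kappa}$.}
\end{quote}
The first guess for $Q$ is $HD$ with a random diagonal sign matrix $D$, or a product of a few independent such factors. This guess fails beyond $k\approx\sqrt d$.

\begin{example}\label{ex:barrier}
Let $n=r^2$ with $r\ge2$ a power of two, so that $H_n=H_r\otimes H_r$, and let $\mathbf 1\in\mathbb R^r$ be the all-ones vector. The unit vector $u=e_1\otimes r^{-1/2}\mathbf 1$ is supported on the first $r$ coordinates. Since $H_r$ exchanges $e_1$ and $r^{-1/2}\mathbf 1$, the vector $Hu=r^{-1/2}\mathbf 1\otimes e_1$ also has only $r=\sqrt n$ nonzero entries. Let $k\le n/2$ be a power of two, let the groups of $M$ be consecutive intervals of length $n/k$, and let $A=M(HD_t)\cdots(HD_1)$ with independent random sign matrices $D_i$. Take $x=H^tu$. With probability $2^{-tr}$, each $D_i$ equals $1$ on the support of $H^{t+i-1}u$, and then $(HD_t)\cdots(HD_1)x=H^{2t}u=u$. With probability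 $2^{-r/2}$, $s_{2j-1}=-s_{2j}$ for all $j\le r/2$, and then $Mu=0$. So $Ax=0$ with probability at least $2^{-(t+1/2)\sqrt n}$, and \eqref{eq:jlp} with $\epsilon=1/4$ forces $k\le16c_2^{-1}\big(\log c_1+(t+\frac12)\sqrt n\big)$.
\end{example}

The example shows what goes wrong. A sparse vector is touched by few random variables, so randomness cannot spread it with failure probability $e^{-ck}$; it has to be spread with certainty, and $H$ does not do this. The plan is to replace $H$ by a \emph{fixed} fast orthogonal matrix $W$ that spreads \emph{every} sparse vector (Section~\ref{sec:W}), and to rely on randomness only for the part of a vector that is already fairly flat (Section~\ref{sec:stage}). Four rounds reach the required remainder (Section~\ref{sec:Q}).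

\section{A fixed fast matrix that spreads all sparse vectors}\label{sec:W}

For $S\subset[n]$ let $P_S$ be the coordinate projection onto $S$. The quantity $\|P_TVP_S\|$ measures how much of the image of a vector supported on $S$ can lie on $T$. For orthogonal $V$, the $m$ largest coordinates of $Ve_1$ carry squared norm at least $m/n$, so over $|S|,|T|\le m$ the best possible bound is $\sqrt{m/n}$. For $V=H$ the norm equals $1$ already for a pair of sets with $m=\sqrt n$, by Example~\ref{ex:barrier}. Three fast factors come within a polylogarithmic factor of the optimum.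

\begin{lemma}\label{lem:W}
There is an absolute integer $C_0\ge1$ such that for each power of two $n\ge4$ there is a diagonal sign matrix $D$ for which the orthogonal matrix $W=HDH$ satisfies, with $K=C_0(\log_22n)^2$,
\[
\|P_TWP_S\|\le K\sqrt{m/n}\qquad\text{for all }1\le m\le n\text{ and }|S|,|T|\le m .
\]
In particular $|W_{ij}|\le K/\sqrt n$ for all $i,j$.
\end{lemma}

\begin{proof}
Let $D=\operatorname{diag}(D_1,\dots,D_n)$ with signs $D_l$. Fix $m$, and put $\alpha=\sqrt{m/n}$ and $B_m=\{u\in\mathbb R^n:\|u\|\le1,\ |\operatorname{supp}u|\le m\}$. With $\circ$ the coordinatewise product, the largest of the norms $\|P_TWP_S\|$ over $|S|,|T|\le m$ is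
\[
X_m=\sup_{u,v\in B_m}|u^THDHv|=\sup_{y\in\mathcal A}\sum_lD_ly_l,\qquad\mathcal A=\{Hu\circ Hv:u,v\in B_m\};
\]
the absolute value may be dropped because $B_m=-B_m$. We bound $\mathbb EX_m$ by (D) and the deviation by (T).

\emph{Reduction to covering $B_m$.} Put $\|u\|_X=\|Hu\|_\infty$. If $u$ has at most $m$ nonzero entries, then $\|u\|_X\le\|u\|_1/\sqrt n\le\alpha\|u\|$. Hence $\|Hu\circ Hv\|\le\|u\|_X\|Hv\|\le\alpha$ on $\mathcal A$, and $\mathcal N(\mathcal A,\|\cdot\|,\tau)=1$ for $\tau\ge\alpha$. For $u,u',v,v'\in B_m$, writing $Hu\circ Hv-Hu'\circ Hv'=H(u-u')\circ Hv+Hu'\circ H(v-v')$ gives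
\[
\|Hu\circ Hv-Hu'\circ Hv'\|\le\|u-u'\|_X+\|v-v'\|_X .
\]
This used $\|u'\|\le1$, so we need nets inside $B_m$. A cover of $B_m$ by $X$-balls of radius $\tau/4$ gives a $\tau/2$-net inside $B_m$, and pairs of its points give a $\tau$-net of $\mathcal A$. Thus $\mathcal N(\mathcal A,\|\cdot\|,\tau)\le\mathcal N_X(\tau)^2$, where $\mathcal N_X(\tau)=\mathcal N(B_m,\|\cdot\|_X,\tau/4)$. Let $0<\tau\le\alpha$.

\emph{Small scales.} For each support of size $m$, a Euclidean $\tau/(4\alpha)$-net of the unit ball of that coordinate subspace is a $\tau/4$-net for $\|\cdot\|_X$. By the volume bound,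
$\mathcal N_X(\tau)\le\binom nm(1+8\alpha/\tau)^m\le n^m(9\alpha/\tau)^m$. This bound has the factor $m$ in its logarithm; integrated over all of $[0,\alpha]$ it would lose $\sqrt m$. At larger scales we use a bound free of $m$.

\emph{Large scales (Maurey's argument).} For $u\in B_m$ we have $\|u\|_1\le\sqrt m$, so $w=u/\sqrt m$ lies in $\operatorname{conv}\{\pm e_i\}$ and is the mean of a random vector with values in $\{\pm e_i\}$. Let $Z_1,\dots,Z_p$ be independent copies of it. Given the $Z_i$, each coordinate of $H\sum_i\varepsilon_iZ_i$ is a signed sum of $p$ numbers $\pm n^{-1/2}$. Symmetrization and the maximal inequality for these $n$ sums and their negatives give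
\[
\mathbb E\Big\|\frac1p\sum_iZ_i-w\Big\|_X\le\frac2p\,\mathbb E\Big\|\sum_i\varepsilon_iZ_i\Big\|_X\le\frac2p\sqrt{\frac{2p}n\log(2n)} .
\]
So some average $\frac{\sqrt m}p\sum_iZ_i$ is within $\sqrt{8\alpha^2\log(2n)/p}$ of $u$, and this is at most $\tau/4$ for $p=\lceil128\alpha^2\log(2n)/\tau^2\rceil\le256\alpha^2\log(2n)/\tau^2$. There are at most $(2n)^p$ such averages, so $\sqrt{\log\mathcal N_X(\tau)}\le16\alpha\log(2n)/\tau$.

\emph{The integral.} Use the first bound for $\tau\le\alpha s_0$, with $s_0=m^{-1/2}$, and the second for $\alpha s_0\le\tau\le\alpha$. By Cauchy--Schwarz, $\int_0^{s_0}\sqrt{\log(9/s)}\,ds\le\big(s_0\int_0^{s_0}\log(9/s)\,ds\big)^{1/2}=s_0\sqrt{1+\log(9/s_0)}$. Substituting $\tau=\alpha s$ and using $\sqrt m\,s_0=1$ and $m\le n$,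
\[
\int_0^\alpha\sqrt{\log\mathcal N_X(\tau)}\,d\tau\le\alpha\Big(\sqrt{\log n}+\sqrt{1+\log9+\tfrac12\log n}\Big)+16\alpha\log(2n)\cdot\tfrac12\log m .
\]
The square on $\mathcal N_X$ costs a factor $\sqrt2$, and (D) gives $\mathbb EX_m\le C'\alpha\log^2(2n)$ with $C'$ absolute.

\emph{Deviation.} Let $h_l$ be the columns of $H$. Then $X_m$ is the norm of the Rademacher series $\sum_lD_lh_lh_l^T$ in the space of $n\times n$ matrices with the norm $\sup_{u,v\in B_m}|u^TYv|$. The dual unit ball is the closed convex hull of the symmetric set of functionals $Y\mapsto u^TYv$, $u,v\in B_m$: a functional $\phi$ outside this hull is separated from it by some $Y$ with $\phi(Y)>\sup_{u,v}u^TYv$, so its dual norm exceeds $1$. The function $\phi\mapsto(\sum_l\phi(h_lh_l^T)^2)^{1/2}$ is convex and continuous, and at $Y\mapsto u^TYv$ it equals $\|Hu\circ Hv\|$. Hence $0<\sigma\le\alpha$. By Markov's inequality a median of $X_m$ is at most $2\mathbb EX_m$. By (T) with $t=8\alpha\log(2n)$ and by $\log(2n)\ge2$,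
\[
\Pr\big[X_m>(2C'+8)\,\alpha\log^2(2n)\big]\le4e^{-4\log^2(2n)}\le4(2n)^{-8}.
\]

\emph{All $m$ at once.} There are $\log_2(2n)$ values $m\in\{1,2,4,\dots,n\}$ and $4\log_2(2n)(2n)^{-8}<1$, so some $D$ satisfies $X_m\le(2C'+8)\sqrt{m/n}\,\log^2(2n)$ for all of them. A general $m$ has a power of two $m'\in[m,2m)$ with $m'\le n$, and $X_m\le X_{m'}$, which costs a factor $\sqrt2$. Any integer $C_0\ge\sqrt2(2C'+8)$ works, because $\log\le\log_2$. The last claim is the case $m=1$.
\end{proof}

For each $n$ we fix one such $D$. It can be found by exhaustive search: $W$ and $K^2m/n$ are rational, and the condition says that the rational matrices $(K^2m/n)I-P_SW^TP_TWP_S$ are positive semidefinite, which is decidable. This is preprocessing that depends only on $n$.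

\begin{remark}
It is essential that $D$ is fixed rather than sampled. With $u$ as in Example~\ref{ex:barrier}, a random $D$ equals $1$ on the first $\sqrt n$ coordinates with probability $2^{-\sqrt n}$; then $W(Hu)=HDu=Hu$, so $\|P_SWP_S\|=1$ for $S=\operatorname{supp}Hu$, and the conclusion of Lemma~\ref{lem:W} fails as soon as $Kn^{-1/4}<1$. A failure probability $2^{-\sqrt n}$ is too large when $k\gg\sqrt n$.
\end{remark}

\section{One stage}\label{sec:stage}

\subsection{Blocks}
If all coordinates of $f\in\mathbb R^n$ are at most $\beta/\sqrt n$ and the groups have size $n/k$, then Lemma~\ref{lem:sums}(b) applies with $\sigma_0=\beta/\sqrt k$ and gives a tail $e^{-ck\epsilon^2/\beta^2}$. So the JLP needs flatness at a level $\beta$ that is an absolute constant. For single coordinates this is too much to ask: in a vector with independent $N(0,1/n)$ coordinates, those above $\beta/\sqrt n$ in absolute value have expected squared norm $\mathbb E\gamma^21_{\{|\gamma|>\beta\}}$, $\gamma\sim N(0,1)$, which is a positive constant and not $O(\kappa/n)$.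 But Lemma~\ref{lem:sums}(b) only asks for flatness of groups. We therefore measure flatness on blocks of logarithmic size, whose norms exceed a constant multiple of their typical value with polynomially small probability, and we replace random signs by random rotations of the blocks.

For a power of two $n\ge4$ let $b=b(n)$ be the least power of two with $b\ge2\log_2n$, and let $N=N(n)=nb$. Then
\[
4\le b<4\log_2n,\qquad N\le4n^2,\qquad N(4)=16 .
\]
Since $2b(n)\ge4\log_2n\ge2\log_2(2n)$, we have $b(2n)\le2b(n)$ and $N(2n)\le4N(n)$. Given $d$, let $n$ be the least power of two with $n\ge4$ and $N(n)\ge d$. Either $n=4$ and $N=16$, or $N\le4N(n/2)<4d$; in both cases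
\begin{equation}\label{eq:N}
d\le N\le16d,\qquad\log_2(2n)\le\log_2(32d)\le5\log_2(2d).
\end{equation}

View $\mathbb R^N=(\mathbb R^b)^n$ and write $x=(x_1,\dots,x_n)$ with blocks $x_j\in\mathbb R^b$; for $T\subset[n]$, $x_T$ is the restriction of $x$ to the blocks in $T$. For an $n\times n$ matrix $V$ let $\mathbf V=V\otimes I_b$, so $(\mathbf Vx)_i=\sum_jV_{ij}x_j$. The matrix $\mathbf V$ acts as $b$ parallel copies of $V$; hence $\|\mathbf V\|=\|V\|$, and Lemma~\ref{lem:W} gives $\|(\mathbf Wg)_T\|\le K\sqrt{m/n}\,\|g\|$ when $g$ is supported on at most $m$ blocks and $|T|\le m$. Let $R=\operatorname{diag}(O_1,\dots,O_n)$ with independent Haar distributed $O_j\in O(b)$; for a fixed unit vector $u\in\mathbb R^b$, $O_ju$ is uniform on $S^{b-1}$. For $\beta\ge0$ let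
\[
\mathcal B_\beta=\{z\in\mathbb R^N:\|z_i\|\le\beta/\sqrt n\ \text{ for all }i\},\qquad\operatorname{dist}(z,\mathcal B_\beta)^2=\sum_i\big(\|z_i\|-\beta/\sqrt n\big)_+^2 .
\]
The distance to $\mathcal B_\beta$ is $1$-Lipschitz, and $\mathcal B_\beta+\mathcal B_{\beta'}\subset\mathcal B_{\beta+\beta'}$ gives
\begin{equation}\label{eq:add}
\operatorname{dist}(z+z',\mathcal B_{\beta+\beta'})\le\operatorname{dist}(z,\mathcal B_\beta)+\operatorname{dist}(z',\mathcal B_{\beta'}).
\end{equation}

\subsection{Flat vectors and sparse vectors}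

In the next lemma $\beta$ bounds the blocks of the input and governs the failure probability, while $\mu$ bounds the root mean square of the blocks of the output and governs the level of flatness that is reached.

\begin{lemma}[flat vectors]\label{lem:flat}
Let $V$ be an orthogonal $n\times n$ matrix, let $\beta,\mu>0$, and let $f\in\mathcal B_\beta$ be fixed with $\|f\|\le1$ and $\max_i\sum_jV_{ij}^2\|f_j\|^2\le\mu^2/n$. Then for $\lambda>0$
\[
\Pr\big[\operatorname{dist}(\mathbf VRf,\mathcal B_{12\mu})>2n^{-8}+\lambda\big]\le e^{-N\lambda^2/(4\beta^2)} .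
\]
\end{lemma}

\begin{proof}
Let $f\ne0$. Decreasing $\mu$ shrinks $\mathcal B_{12\mu}$, so we may take $\mu^2=n\max_i\sum_jV_{ij}^2\|f_j\|^2$. Then $\mu\le\sqrt n$ because $V_{ij}^2\le1$, and $\mu>0$ because $\sum_i\sum_jV_{ij}^2\|f_j\|^2=\|f\|^2$. Write $f_j=\|f_j\|u_j$ with unit $u_j$, and $\theta_j=O_ju_j$. Then $y=\mathbf VRf$ has blocks $y_i=\sum_jV_{ij}\|f_j\|\theta_j$ with $\theta_j$ independent and uniform on $S^{b-1}$. Let $F=\operatorname{dist}(y,\mathcal B_{12\mu})$.

\emph{The mean of $F$.} Let $w\in\mathbb R^b$ be a unit vector and $\theta$ uniform on $S^{b-1}$. A standard Gaussian vector is $\gamma=\|\gamma\|\theta$ with independent factors, $\mathbb E\langle w,\gamma\rangle^{2p}=(2p-1)!!$ and $\mathbb E\|\gamma\|^{2p}=b(b+2)\cdots(b+2p-2)\ge b^p$. So $\mathbb E\langle w,\theta\rangle^{2p}\le(2p-1)!!\,b^{-p}$, and odd moments vanish. Since $(2p-1)!!/(2p)!=1/(2^pp!)$, we get $\mathbb Ee^{s\langle w,\theta\rangle}\le e^{s^2/(2b)}$ for real $s$. By independence $\mathbb Ee^{s\langle w,y_i\rangle}\le e^{s^2\mu^2/(2nb)}$, and Chernoff's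 bound gives $\Pr[\langle w,y_i\rangle>s]\le e^{-s^2nb/(2\mu^2)}$. Take a $\frac12$-net of $S^{b-1}$ with at most $5^b$ points. A net point $w$ within $\frac12$ of $y_i/\|y_i\|$ has $\langle w,y_i\rangle\ge\|y_i\|/2$. Therefore
\[
\Pr\big[\|y_i\|>t\mu/\sqrt n\big]\le5^be^{-t^2b/8}\le e^{-t^2b/16}\qquad(t\ge6),
\]
because $\log5\le36/16$. Integrating the tail,
\[
\mathbb E\big(\|y_i\|-12\mu/\sqrt n\big)_+^2\le\frac{\mu^2}n\int_{12}^\infty2t\,e^{-t^2b/16}dt=\frac{\mu^2}n\cdot\frac{16}be^{-9b}\le\frac{4\mu^2}n\,n^{-18},
\]
where $b\ge4$ and $b\ge2\log_2n\ge 2\log n$ were used; this is the only place that needs blocks of logarithmic size. Summing over $i$, $\mathbb EF\le(\mathbb EF^2)^{1/2}\le2\mu n^{-9}\le2n^{-8}$.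

\emph{Concentration.} As $\mathbf V$ is orthogonal, replacing $(\theta_j)$ by $(\theta_j')$ moves $y$ by $(\sum_j\|f_j\|^2\|\theta_j-\theta_j'\|^2)^{1/2}$. So $F$ is $\beta/\sqrt n$-Lipschitz in $(\theta_j)$. By (BE) and $b-2\ge b/2$, $\Pr[F\ge\mathbb EF+\lambda]\le e^{-(b/2)\lambda^2n/(2\beta^2)}=e^{-N\lambda^2/(4\beta^2)}$.
\end{proof}

\begin{lemma}[sparse vectors]\label{lem:sparse}
If $g\in\mathbb R^N$ is supported on $m$ blocks and $\|g\|\le h$, then $\operatorname{dist}(\mathbf WRg,\mathcal B_{Kh})\le K\sqrt{m/n}\;h$ for every value of $R$.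
\end{lemma}

\begin{proof}
For $m=0$ both sides vanish. Let $m\ge1$. The vector $Rg$ has the same norm and block support as $g$. Let $T$ be the set of the $m$ blocks of $y=\mathbf WRg$ with largest norm. Then $\|y_T\|\le K\sqrt{m/n}\,h$, and every block outside $T$ has norm at most $\|y_T\|/\sqrt m\le Kh/\sqrt n$. So $y-y_T\in\mathcal B_{Kh}$.
\end{proof}

The two lemmas complement each other, and the simplest family of inputs already shows how.

\begin{example}\label{ex:equal}
Fix $\kappa\ge1$, put $\rho=\sqrt{\kappa/N}$, the scale of the remainder that we aim for, and allow failure probability $e^{-\kappa/4}$. In Lemma~\ref{lem:flat} this permits $\lambda=\beta\rho$. Let $x$ be a unit vector with $m$ nonzero blocks, each of norm $m^{-1/2}$. Lemma~\ref{lem:flat} applies with $V=W$, $\beta=\sqrt{n/m}$ and $\mu=K$, since $W_{ij}^2\le K^2/n$; Lemma~\ref{lem:sparse} applies with $h=1$. They give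
\[
\operatorname{dist}(\mathbf WRx,\mathcal B_{12K})\le2n^{-8}+\rho\sqrt{n/m},\qquad\operatorname{dist}(\mathbf WRx,\mathcal B_{12K})\le K\sqrt{m/n},
\]
the first except with probability $e^{-\kappa/4}$, the second always. The first bound is good for large $m$, the second for small $m$. The product of $\rho\sqrt{n/m}$ and $K\sqrt{m/n}$ is $K\rho$, so for every $m$ the distance is at most $2n^{-8}+\sqrt{K\rho}$, and the two bounds balance at $\beta=\sqrt{n/m}=\sqrt{K/\rho}$. One stage thus reduces the non-flat part from norm $1$ to about $\sqrt{K\rho}$. This is not yet $\rho$, but the remainder is small and lives on few blocks, so Lemma~\ref{lem:sparse} will gain again at the next stage.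
\end{example}

\subsection{The recursion}
A general vector is cut at a threshold into a flat part and a part made of large blocks; large blocks of small total norm are few. The distance to $\mathcal B_\beta$ suits concentration and addition, but it does not record supports, so we pass between it and the following notion.

\begin{definition}
A vector $x\in\mathbb R^N$ with $\|x\|\le1$ is \emph{$(\beta,h)$-spread} if $\|x_J\|\le h$ for $J=\{j:\|x_j\|>\beta/\sqrt n\}$.
\end{definition}

Increasing $\beta$ or $h$ preserves this property. If $\|y_i\|>2\beta/\sqrt n$, then $\|y_i\|\le2(\|y_i\|-\beta/\sqrt n)$. Hence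
\begin{equation}\label{eq:spread}
\|y\|\le1,\ \ \operatorname{dist}(y,\mathcal B_\beta)\le\Delta\quad\Longrightarrow\quad y\text{ is }(2\beta,2\Delta)\text{-spread}.
\end{equation}

\begin{lemma}\label{lem:stage}
Let $x$ be a fixed $(\beta,h)$-spread vector, $\beta>0$, and let $\lambda>0$. Each of the following holds with probability at least $1-e^{-N\lambda^2/(4\beta^2)}$.
\begin{enumerate}
\item[(W)] $\mathbf WRx$ is $(\beta',h')$-spread with $\beta'=2\big(12\min(K,\beta)+Kh\big)$ and $h'=2\big(2n^{-8}+\lambda+Kh^2/\beta\big)$.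
\item[(H)] $\mathbf HRx$ is $(24,h')$-spread with $h'=2\big(2n^{-8}+\lambda+h\big)$.
\end{enumerate}
\end{lemma}

\begin{proof}
Let $J$ be as in the definition, $m=|J|$, $g=x_J$ and $f=x-g$. Then $f\in\mathcal B_\beta$, $\|f\|\le1$ and $\|g\|\le h$.

(W) We have $\sum_jW_{ij}^2\|f_j\|^2\le K^2/n$ because $W_{ij}^2\le K^2/n$, and $\sum_jW_{ij}^2\|f_j\|^2\le\beta^2/n$ because the rows of $W$ are unit vectors. So Lemma~\ref{lem:flat} applies with $\mu=\min(K,\beta)$. Each block in $J$ has norm above $\beta/\sqrt n$, so $m\beta^2/n\le h^2$, and Lemma~\ref{lem:sparse} gives $\operatorname{dist}(\mathbf WRg,\mathcal B_{Kh})\le Kh^2/\beta$. By \eqref{eq:add}, $\operatorname{dist}(\mathbf WRx,\mathcal B_{12\mu+Kh})\le2n^{-8}+\lambda+Kh^2/\beta$ with the stated probability. Apply \eqref{eq:spread}.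

(H) Now $\sum_jH_{ij}^2\|f_j\|^2=\|f\|^2/n\le1/n$, so Lemma~\ref{lem:flat} applies with $\mu=1$. Since $\|\mathbf HRg\|\le h$, we get $\operatorname{dist}(\mathbf HRx,\mathcal B_{12})\le2n^{-8}+\lambda+h$. Apply \eqref{eq:spread}.
\end{proof}

\section{The spreading transform}\label{sec:Q}

Up to constants, and with $\lambda=\beta\rho$ as in Example~\ref{ex:equal}, the two steps of Lemma~\ref{lem:stage} act by
\[
\text{(W)}:\ (\beta,h)\mapsto\big(\min(K,\beta)+Kh,\ \beta\rho+Kh^2/\beta\big),\qquad
\text{(H)}:\ (\beta,h)\mapsto\big(1,\ \beta\rho+h\big).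
\]
Step (W) squares $h$ but cannot bring $\beta$ from above $K$ to below $K$; step (H) makes $\beta$ a constant but does not reduce $h$. The goal is $(\beta,h)\approx(1,\rho)$. Starting from $(\sqrt{K/\rho},1)$, two steps (W) lead to $(K,\sqrt{K\rho})$ and $(K,K\rho)$, where the term $\beta\rho$ blocks further progress. One step (H) leads to $(1,K\rho)$, and a last step (W) to $(1+K^2\rho,\ \rho+K^3\rho^2)$, which is the goal if $K^3\rho$ is small. Since $\rho^2\le k/N$ and $K$ has order $\log^2n$, this condition holds when $k\le cN/K^6$, and this is the origin of the exponent $12$. Accordingly let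
\[
Q=\mathbf WR_4\;\mathbf HR_3\;\mathbf WR_2\;\mathbf WR_1
\]
with independent copies $R_i$ of $R$. The matrix $Q$ is orthogonal and depends only on $n$; all thresholds below belong to the analysis. Each $R_i$ costs at most $2nb^2\le8N\log_2n$ operations, each of the seven applications of $\mathbf H$ costs $N\log_2n+N$, and each of the three applications of $\mathbf D$ costs $N$. So $Q$ costs $O(N\log_2n)$.

\begin{proposition}\label{prop:Q}
Let $0<\eta\le1$, $\kappa\ge1$, $\rho=\sqrt{\kappa/N}$, and assume $K^3\rho\le10^{-4}\eta$. For every fixed unit vector $x\in\mathbb R^N$, the vector $z=Qx$ and the set $J=\{i:\|z_i\|>578/\sqrt n\}$ satisfy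
\[
\Pr\big[\|z_J\|>\eta\sqrt{\kappa/N}\,\big]\le4e^{-c_3\eta^2\kappa},\qquad c_3=1/36864 .
\]
\end{proposition}

\begin{proof}
The hypothesis $\kappa\ge1$ makes the term $2n^{-8}$ negligible. Indeed $N\le4n^2$ gives $\rho\ge1/(2n)$, so $2n^{-8}\le n^{-6}/2\le n^{-5}\rho\le\rho$; and $1/(2n)\le\rho\le10^{-4}\eta$ gives $n^{-5}\le1/n\le\eta/8$, so also $2n^{-8}\le\eta\rho/8$.

We show that, if the vector entering stage $i$ is $(\beta_{i-1},h_{i-1})$-spread, then the vector leaving it is $(\beta_i,h_i)$-spread except with the listed probability. As $R_i$ is independent of the earlier stages, Lemma~\ref{lem:stage} applies conditionally on them, with the deterministic parameters of the table.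
\begin{center}
\begin{tabular}{c|c|c|c|c|c}
stage $i$&step&$\lambda_i$&$\beta_i$&$h_i$&failure\\\hline
$0$&&&$\sqrt{K/\rho}$&$1$&$0$\\
$1$&(W)&$\sqrt{K\rho}$&$26K$&$6\sqrt{K\rho}$&$e^{-\kappa/4}$\\
$2$&(W)&$26K\rho$&$26K$&$58K\rho$&$e^{-\kappa/4}$\\
$3$&(H)&$26K\rho$&$24$&$170K\rho$&$e^{-\kappa/4}$\\
$4$&(W)&$\eta\rho/4$&$578$&$\eta\rho$&$e^{-c_3\eta^2\kappa}$
\end{tabular}
\end{center}
Every unit vector is $(\beta_0,1)$-spread. For $i\le3$ we have $\lambda_i=\beta_{i-1}\rho$, so the failure probability is $e^{-N\rho^2/4}=e^{-\kappa/4}$. For $i=4$ it is $e^{-N\eta^2\rho^2/(16\cdot4\cdot24^2)}=e^{-\eta^2\kappa/36864}$.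

\emph{Stage 1.} $\beta'\le2(12K+K)=26K$. Since $K/\beta_0=\sqrt{K\rho}$, and $\rho\le\sqrt{K\rho}$ because $\rho\le1\le K$, we get $h'\le2(\rho+2\sqrt{K\rho})\le6\sqrt{K\rho}$. Note that $h_1\le1$, as $K\rho\le10^{-4}$.

\emph{Stage 2.} $\beta'\le2(12K+Kh_1)\le26K$ and $h'\le2\big(\rho+26K\rho+K\cdot36K\rho/(26K)\big)\le2(1+26+2)K\rho=58K\rho$.

\emph{Stage 3.} $\beta'=24$ and $h'\le2(\rho+26K\rho+58K\rho)\le170K\rho$.

\emph{Stage 4.} $\beta'\le2(12\cdot24+170K^2\rho)\le2(288+1)=578$. Here the hypothesis is used in full strength: $K(170K\rho)^2/24\le1205K^3\rho^2\le0.1205\,\eta\rho\le\eta\rho/8$, so $h'\le2(\frac18+\frac14+\frac18)\eta\rho=\eta\rho$.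

The four failure probabilities sum to at most $4e^{-c_3\eta^2\kappa}$.
\end{proof}

\section{Proof of Theorem~\ref{thm:main}}\label{sec:main}

Let $\eta=1/12$ and $c_*=10^{-8}\eta^2C_0^{-6}5^{-12}$, and let $n,b,N,K$ correspond to $d$. By \eqref{eq:N}, $N\ge d$ and $K^6\le C_0^65^{12}(\log_22d)^{12}$, so $k\le c_*d/(\log_22d)^{12}$ implies
\begin{equation}\label{eq:k}
k\le10^{-8}\eta^2N/K^6 .
\end{equation}
Since $b<4\log_2n\le4K$, \eqref{eq:k} gives $k\le4\cdot10^{-8}n\le n$.

\emph{Construction.} Split the $n$ blocks into $k$ classes of at most $\lceil n/k\rceil\le2n/k$ blocks each, and let the groups $\Gamma_1,\dots,\Gamma_k$ be the corresponding sets of coordinates, so $|\Gamma_a|\le2N/k$. Let $M$ be the signed-sum matrix with signs independent of $Q$, let $\iota:\mathbb R^d\to\mathbb R^N$ be padding by zeros, and put $A=MQ\iota$. The cost is $O(N\log_2n)=O(d\log_2(2d))$ by \eqref{eq:N}.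

\emph{The tail bound.} Fix a unit vector $x$ and $0<\epsilon<\frac12$, and let $\kappa=k\epsilon^2$. By \eqref{eq:trivial} we may assume $\kappa\ge\kappa_0:=(32\cdot578\sqrt2)^2$. As $\kappa\le k$, \eqref{eq:k} gives $K^3\sqrt{\kappa/N}\le10^{-4}\eta$. Write $z=Q\iota x=f+g$ with $g=z_J$ as in Proposition~\ref{prop:Q}. Except with probability $4e^{-c_3\eta^2\kappa}$,
\[
\|g\|\le\eta\sqrt{\kappa/N}=\eta\epsilon\sqrt{k/N}\le\eta\epsilon .
\]
Condition on such a $Q$. Then $1\ge\|f\|\ge1-\eta\epsilon$, and Lemma~\ref{lem:sums}(a) gives $\|Mg\|\le\sqrt{2N/k}\cdot\eta\epsilon\sqrt{k/N}=\sqrt2\,\eta\epsilon$. Each group consists of at most $2n/k$ blocks, and $f\in\mathcal B_{578}$, so $\|f|_{\Gamma_a}\|^2\le\sigma_0^2:=2\cdot578^2/k$. The choice of $\kappa_0$ gives $8\sigma_0\le\epsilon/4$. By Lemma~\ref{lem:sums}(b) with $t=\epsilon/2$, $|\|Mf\|-\|f\||\le\frac34\epsilon$ except with probability $4e^{-\epsilon^2/(64\sigma_0^2)}=4e^{-\kappa/(128\cdot578^2)}$. Outside the two exceptional events,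
\[
\big|\|Ax\|-1\big|\le\big|\|Mf\|-\|f\|\big|+\big|\|f\|-1\big|+\|Mg\|\le\Big(\frac34+\frac{1+\sqrt2}{12}\Big)\epsilon<\epsilon .
\]
The failure probability is at most $8e^{-c_2\kappa}$ with $c_2=\min\big(c_3\eta^2,1/(128\cdot578^2)\big)$, and \eqref{eq:jlp} holds with $c_1=\max(8,e^{c_2\kappa_0})$. \qed

\section{Proof of Theorem~\ref{thm:logk}}\label{sec:logk}

If $k\ge d^{1/4}$, then $\log_2(2d)\le\log_2(2k^4)\le4\log_2(2k)$ and Theorem~\ref{thm:main} already gives the claim. If $k<k_0$, where $k_0$ is an absolute constant fixed below, take $A=0$ and use \eqref{eq:trivial} with $c_1\ge e^{c_2k_0}$. Let $k_0\le k<d^{1/4}$.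

The logarithm in the running time comes from the length of the transforms. So we cut the input into chunks whose length is polynomial in $k$, spread each chunk separately, and add the results.

\emph{Construction.} Put $L=k^3\le d$ and cut $x$, padded by zeros, into $q=\lceil d/L\rceil\le2d/L$ chunks $x^{(i)}\in\mathbb R^L$. Let $n,b,N,K$ correspond to the dimension $L$, so $k^3\le N\le16k^3$. From $k^3\le4n^2$ we get $n\ge k^{3/2}/2\ge k$ for $k\ge4$, so the groups $\Gamma_a$ of Section~\ref{sec:main} are defined. Let $Q_i,M_i$, $i\le q$, be independent copies of $Q,M$, and set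
\[
Ax=\sum_{i\le q}M_iQ_i\iota x^{(i)} .
\]
The cost is $q\cdot O(L\log_22L)+O(qk)=O(d\log_22k)$. The map $\mathcal M:(z_1,\dots,z_q)\mapsto\sum_iM_iz_i$ is a signed-sum matrix on $\mathbb R^{qN}$ whose $a$-th group is the union of the $q$ copies of $\Gamma_a$.

Fix a unit vector $x$ and $0<\epsilon<\frac12$, let $p_i=\|x^{(i)}\|^2$, so $\sum_ip_i=1$, and let $\kappa=k\epsilon^2$. By \eqref{eq:trivial} we may assume $\kappa\ge\kappa_0':=(64\cdot578\sqrt2)^2$. Write $Q_i\iota x^{(i)}=f_i+g_i$, where $g_i$ is the part on the blocks of norm greater than $578\sqrt{p_i/n}$, and let $f=(f_i)_i$, $g=(g_i)_i$, so that $Ax=\mathcal Mf+\mathcal Mg$. Then $\|g_i\|^2=p_i\xi_i$ with independent $\xi_i\in[0,1]$, where $\xi_i=0$ if $p_i=0$, and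
\[
G:=\|g\|^2=\sum_ip_i\xi_i,\qquad\|f\|^2=1-G .
\]
Two things differ from Section~\ref{sec:main}. The number $q$ of chunks is not bounded in terms of $k$, so a union bound over the chunks is not available; we bound the weighted average $G$ through exponential moments instead. And $\|\mathcal M\|$ carries an extra factor $\sqrt q$, so Lemma~\ref{lem:sums}(a) is too weak for $g$; we use part (b), which suffices because $N\ge k^3$ makes $G$ very small.

\emph{Bounding $G$.} Let $\kappa_{\max}=10^{-8}N/K^6$. Since $n\le N\le16k^3$, we have $\kappa_{\max}\ge10^{-8}C_0^{-6}k^3/(\log_2(32k^3))^{12}$, while $\log(4N)\le\log(64k^3)$. So we can fix $k_0\ge76^2$ such that for all $k\ge k_0$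
\[
\kappa_{\max}\ge1,\qquad4Ne^{-c_3\kappa_{\max}}\le e^{-k}.
\]
For $1\le s\le\kappa_{\max}$ we have $K^3\sqrt{s/N}\le10^{-4}$, so Proposition~\ref{prop:Q} with $\eta=1$ and $s$ in place of $\kappa$, applied to $\iota x^{(i)}/\sqrt{p_i}$, gives $\Pr[N\xi_i>s]\le4e^{-c_3s}$. This tail is known only up to $\kappa_{\max}$, so we truncate: with $Y_i=\min(N\xi_i,\kappa_{\max})$ and $I_i=1_{\{N\xi_i>\kappa_{\max}\}}$ we have $\xi_i\le Y_i/N+I_i$, since $\xi_i\le1$. Let $\vartheta=c_3/2$. Then
\[
\mathbb Ee^{\vartheta Y_i}=1+\int_0^{\kappa_{\max}}\vartheta e^{\vartheta s}\Pr[Y_i>s]\,ds\le e^\vartheta+\int_1^\infty4\vartheta e^{-\vartheta s}\,ds\le e^\vartheta+4\le6 .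
\]
By independence and Jensen's inequality for the concave maps $y\mapsto y^{p_i}$, $\mathbb Ee^{\vartheta\sum_ip_iY_i}\le\prod_i(\mathbb Ee^{\vartheta Y_i})^{p_i}\le6$, so $\Pr[\sum_ip_iY_i>\kappa]\le6e^{-\vartheta\kappa}$. Also $\mathbb E\sum_ip_iI_i\le4e^{-c_3\kappa_{\max}}$, so Markov's inequality gives $\Pr[\sum_ip_iI_i>1/N]\le4Ne^{-c_3\kappa_{\max}}\le e^{-k}\le e^{-\kappa}$. Hence, except with probability $6e^{-\vartheta\kappa}+e^{-\kappa}$,
\[
G\le(\kappa+1)/N\le2\kappa/N .
\]
Condition on such $Q_1,\dots,Q_q$.

\emph{The part $g$.} If $G=0$, then $\mathcal Mg=0$. Otherwise apply Lemma~\ref{lem:sums}(b) with $\sigma_0=\sqrt G$ and $t=4\sqrt{G\kappa}$. Except with probability $4e^{-\kappa}$,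
\[
\|\mathcal Mg\|\le9\sqrt G+4\sqrt{G\kappa}\le13\sqrt{G\kappa}\le\frac{19\kappa}{\sqrt N}\le\frac{19\epsilon^2}{\sqrt k}\le\frac\epsilon8,
\]
by $N\ge k^3$, $\epsilon<\frac12$ and $\sqrt k\ge76$.

\emph{The part $f$.} On the $a$-th group of $\mathcal M$, the vector $f$ has squared norm $\sum_i\|f_i|_{\Gamma_a}\|^2\le\sum_i\frac{2n}k\cdot\frac{578^2p_i}n=2\cdot578^2/k=:\sigma_0^2$, and $8\sigma_0\le\epsilon/8$ by the choice of $\kappa_0'$. By Lemma~\ref{lem:sums}(b) with $t=\epsilon/2$, $\|\mathcal Mf\|$ is within $\frac58\epsilon$ of $\sqrt{1-G}$ except with probability $4e^{-\kappa/(128\cdot578^2)}$. Finally $1\ge\sqrt{1-G}\ge1-G\ge1-2\epsilon^2/k^2\ge1-\epsilon/8$.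

Outside the exceptional events, $|\|Ax\|-1|\le(\frac18+\frac58+\frac18)\epsilon<\epsilon$. Their total probability is at most $15e^{-c_2\kappa}$ with $c_2=\min\big(\vartheta,1/(128\cdot578^2)\big)$, an absolute constant. Taking the smaller $c_2$ and then the largest $c_1$ required by the three ranges of $k$ and by \eqref{eq:trivial} completes the proof. \qed

\begin{thebibliography}{9}

\bibitem{talk}
\emph{Fast Random Projections}, \texttt{http://cs-www.cs.yale.edu/homes/el327/papers/FJLTtalk.pdf}.

\bibitem{Ledoux}
Ledoux, \emph{The Concentration of Measure Phenomenon}.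

\bibitem{LT}
Ledoux and Talagrand, \emph{Probability in Banach Spaces}.

\end{thebibliography}
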